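\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Rapidly decreasing functions and discontinuous groups\\ in negative curvature}


\begin{abstract}
Let $X$ be a complete simply connected Riemannian manifold whose sectional curvature lies between two negative constants, and let $\Gamma$ be a finitely generated group acting properly discontinuously on $X$ by isometries. We prove that every function on $\Gamma$ which is rapidly decreasing with respect to the word length belongs to the reduced $C^*$-algebra of $\Gamma$. Nothing is assumed about the quotient $X/\Gamma$. The proof runs Haagerup's convolution argument with centers of geodesic triangles taken in $X$. A center may lie deep in a cusp, and then many elements of $\Gamma$ move it only a little; but a center belonging to an element of word length $n$ has depth at most $O(\log n)$, so the resulting loss is polynomial in $n$. The method extends to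 actions on hyperbolic spaces with exponentially bounded orbit growth, with word length replaced by smaller length-functions built from exponential weights. Examples show that subexponential weights do not suffice and that the growth hypothesis cannot be dropped.
\end{abstract}

\section{The question and the results}

\subsection{Rapid decrease}

A \emph{length-function} on a group $\Gamma$ is a map $L:\Gamma\to\mathbf R_{\ge0}$ with $L(e)=0$, $L(g^{-1})=L(g)$ and $L(gh)\le L(g)+L(h)$ for all $g,h\in\Gamma$. For $s\ge0$ let $H^s_L(\Gamma)$ be the space of functions $\varphi:\Gamma\to\mathbf C$ with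
\[
\|\varphi\|_{2,s,L}=\Big(\sum_{g\in\Gamma}|\varphi(g)|^2(1+L(g))^{2s}\Big)^{1/2}<\infty ,
\]
and let $H^\infty_L(\Gamma)=\bigcap_{s\ge0}H^s_L(\Gamma)$ be the space of \emph{rapidly decreasing} functions with respect to $L$. If $\Gamma$ is generated by a finite set $S$, with word length $|\cdot|_S$, then every length-function satisfies
\begin{equation}\label{eq:wordlargest}
L(g)\le c\,|g|_S,\qquad c=\max_{s\in S\cup S^{-1}}L(s)
\end{equation}
(with $c=0$ if $S=\emptyset$). Applied to the word length of another finite generating set, \eqref{eq:wordlargest} shows that $H^\infty_{|\cdot|_S}(\Gamma)$ does not depend on $S$. We write $H^\infty(\Gamma)$ for it, and $H^s(\Gamma)$ for $H^s_{|\cdot|_S}(\Gamma)$. Also by \eqref{eq:wordlargest}, $H^\infty(\Gamma)\subset H^\infty_L(\Gamma)$ for every $L$: word length gives the smallest space of rapidly decreasing functions.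

Let $\mathbf 1_g\in\ell^2(\Gamma)$ be the indicator function of $\{g\}$. Convolution is $(\varphi*\psi)(g)=\sum_h\varphi(h)\psi(h^{-1}g)$, and for finitely supported $\varphi$ the operator $\lambda(\varphi)$ on $\ell^2(\Gamma)$ is $\lambda(\varphi)\psi=\varphi*\psi$. The reduced $C^*$-algebra $C^*_r(\Gamma)$ is the norm closure of these operators in $B(\ell^2(\Gamma))$. Its elements commute with right translations, so $x\in C^*_r(\Gamma)$ is determined by the function $x\mathbf 1_e$, and the map $x\mapsto x\mathbf 1_e$ embeds $C_r^*(\Gamma)$ in $\ell^2(\Gamma)$. We regard $C_r^*(\Gamma)$ as a subspace of $\ell^2(\Gamma)$ in this way; so a set of functions is \emph{contained in} $C_r^*(\Gamma)$ if it lies in the image of this embedding.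

To prove $H^\infty(\Gamma)\subset C_r^*(\Gamma)$ is to show that a ``Fourier series'' over $\Gamma$ defines an element of $C_r^*(\Gamma)$ as soon as its coefficients are small enough in absolute value. For $\Gamma=\mathbf Z$, Fourier series identify $C_r^*(\mathbf Z)$ with the continuous functions on the circle and $H^\infty(\mathbf Z)$ with the smooth ones, so $H^\infty(\mathbf Z)\subset C_r^*(\mathbf Z)$. In general the containment follows from a bound of $\|\lambda(\varphi)\|$ by $\|\varphi\|_2$ times a polynomial in the radius of the support of $\varphi$ (Lemma~\ref{lem:dyadic}). It fails for finitely generated amenable groups of exponential growth (Section~\ref{sec:amenable}).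

\subsection{The question}

Throughout, ``$X$ is a pinched manifold'' means: $X$ is a complete, simply connected, noncompact Riemannian manifold of dimension at least $2$, all of whose sectional curvatures $K$ satisfy $K_1\le K\le K_2$ for constants $K_1<K_2<0$. The hyperbolic spaces over the reals, the complex numbers and the quaternions, and the Cayley hyperbolic plane, are examples. A \emph{discontinuous group} of isometries of $X$ is a group $\Gamma$ acting on $X$ by isometries such that $\{\gamma\in\Gamma:\gamma B\cap B\ne\emptyset\}$ is finite for every compact $B\subset X$. Fix a base point $o\in X$ and put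
\[
|g|=d(o,go),\qquad N(t)=\#\{\gamma\in\Gamma:|\gamma|\le t\}.
\]

If $X/\Gamma$ is compact, it is known that $\Gamma$ is finitely presented and $H^\infty(\Gamma)\subset C^*_r(\Gamma)$. The containment is also known if $\dim X=2$ and $\Gamma$ is finitely generated. The following question is posed in \cite{RD}.

\begin{question}
Let $X$ be a pinched manifold with $\dim X\ge3$ and $\Gamma$ a finitely generated discontinuous group of isometries with $X/\Gamma$ not compact. Is $H^\infty(\Gamma)$ contained in $C_r^*(\Gamma)$?
\end{question}

The displacement $|g|$ is itself a length-function, and it might seem the natural one. But it is known that $H^\infty_{|\cdot|}(\Gamma)\not\subset C^*_r(\Gamma)$ for the group of translations $z\mapsto z+m$, $m\in\mathbf Z$, of the half-plane. There translation by $m\ne0$ has displacement about $2\log|m|$, so rapid decrease with respect to displacement asks for little more than square-summability: the function $m\mapsto(1+|m|)^{-1}$ has it, although it is not summable. (Theorem~\ref{thm:hyp}(b) below contains this example.) So cusps can do harm, and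 displacement alone does not control it. On the other hand $H^\infty(\mathbf Z)\subset C^*_r(\mathbf Z)$ for this same group, so one may hope that word length pays for the damage. It always does.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $X$ be a pinched manifold, $b=\sqrt{-K_2}$, and let $\Gamma$ be a discontinuous group of isometries of $X$ with finite generating set $S$. Let $a\ge0$ be such that $N(t)\le Ae^{at}$ for all $t\ge0$ and some $A$; the value $a=(\dim X-1)\sqrt{-K_1}$ always works. Then there is a constant $C$ such that, for every $n\ge0$ and every $\varphi\neq0$ supported in $\{g:|g|_S\le n\}$,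
\begin{equation}\label{eq:main}
\|\lambda(\varphi)\|\le C\,(1+R(\varphi))^{3/2}(1+n)^{a/b}\,\|\varphi\|_2,
\qquad R(\varphi)=\max_{h\in\operatorname{supp}\varphi}|h|.
\end{equation}
In particular $\|\lambda(\varphi)\|\le C'(1+n)^{a/b+3/2}\|\varphi\|_2$ for a constant $C'$, and $H^s(\Gamma)\subset C^*_r(\Gamma)$ for every $s>\frac ab+\frac32$. Hence $H^\infty(\Gamma)\subset C_r^*(\Gamma)$. The exponent $a/b$ in \eqref{eq:main} cannot be lowered in general.
\end{theorem}

So the answer to the question is yes, for every such $X$ and $\Gamma$ and in every dimension; compactness or finite volume of the quotient and geometric finiteness play no role. The exponent $a/b$ does not change if the metric is rescaled.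

The argument is mostly about coarse hyperbolicity. A geodesic metric space is \emph{$\delta$-hyperbolic} if each side of every geodesic triangle lies in the closed $\delta$-neighborhood of the union of the other two sides. In this generality one can also ask how much smaller than word length the length-function may be. The next theorem says that one may charge $e^{\kappa|s|}$ for a factor $s$, with $\kappa>0$ as small as one likes, but that a subexponential charge is not enough in general. For an action on a $\delta$-hyperbolic space, $|g|$ and $N(t)$ are defined as above, with respect to a fixed base point $o$.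

\begin{theorem}\label{thm:hyp}
Let $X$ be a geodesic $\delta$-hyperbolic space and let $\Gamma$ be any group, not necessarily finitely generated, acting on $X$ by isometries such that, for some constants $A$ and $a\ge0$, $N(t)\le Ae^{at}$ for all $t\ge0$. For $\kappa>0$ put
\[
L_\kappa(g)=\inf\Big\{\sum_{i=1}^ke^{\kappa|s_i|}\;:\;k\ge0,\ s_i\in\Gamma,\ g=s_1\cdots s_k\Big\}.
\]
\begin{itemize}
\item[(a)] $L_\kappa$ is a length-function and $H^\infty_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$ for every $\kappa>0$. If $\Gamma$ is generated by a finite set $S$, then $L_\kappa\le M_\kappa|\cdot|_S$ for a constant $M_\kappa$, and so $H^\infty(\Gamma)\subset H^\infty_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$.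
\item[(b)] Subexponential weights do not suffice. Let $\Gamma=\langle u\rangle$, where $u$ is any parabolic isometry of $\mathbf H^\nu(\mathbf R)$, $\nu\ge2$; then $\Gamma\cong\mathbf Z$. If $L$ is a length-function on $\Gamma$ with $L(g)\le\theta(|g|)$, where $\theta\ge1$ is nondecreasing and $\log\theta(t)=o(t)$ as $t\to\infty$, then $H^\infty_L(\Gamma)\not\subset C^*_r(\Gamma)$.
\item[(c)] The growth hypothesis cannot be dropped: there is a finitely generated group $\Gamma$ acting properly on a locally finite hyperbolic graph for which $H^\infty(\Gamma)\not\subset C_r^*(\Gamma)$.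
\end{itemize}
\end{theorem}

Section~\ref{sec:byhand} shows the two ideas of the proof, each in the simplest example. Section~\ref{sec:centers} proves the convolution estimate, Section~\ref{sec:manifold} proves the bound of Theorem~\ref{thm:main}, and Section~\ref{sec:hyp} proves Theorem~\ref{thm:hyp}(a). Section~\ref{sec:amenable} treats the amenable examples: the optimality of $a/b$ and parts (b) and (c).

\section{Two examples by hand}\label{sec:byhand}

\subsection{A tree: Haagerup's argument}\label{sec:tree}

Let $\Gamma$ be a free group of finite rank acting on its Cayley tree, with $o=e$, so that $|g|$ is the length of the reduced word $g$. Let $\varphi,\psi\ge0$, with $\varphi$ finitely supported. In the sum $(\varphi*\psi)(g)=\sum_h\varphi(h)\psi(h^{-1}g)$ consider the triangle with vertices $o,ho,go$. Its three sides meet in one vertex, the \emph{center} $z$. Put $p=d(o,z)$ and $q=d(z,ho)$. In terms of reduced words,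
\[
h=h'h'',\quad g=h'g'',\quad k:=h^{-1}g=(h'')^{-1}g'',\qquad |h'|=p,\ |h''|=q,
\]
without cancellation. Sort the terms by $(p,q)$: $\varphi*\psi=\sum_{p,q}f_{p,q}$. Fix $(p,q)$, and let $\varphi_r$ be the restriction of $\varphi$ to $\{|h|=r\}$. Then $|h|=p+q$, the first $p$ letters of $h$ are those of $g$, and $k$ with its first $q$ letters removed is $g''$. Cauchy--Schwarz gives
\[
f_{p,q}(g)^2\le\Big(\sum_{h:\ h'=g'}\varphi_{p+q}(h)^2\Big)\Big(\sum_{k:\ k''=g''}\psi(k)^2\Big).
\]
Here $g'$ and $h'$ are the words of the first $p$ letters of $g$ and $h$, $g''$ is the rest of $g$, and $k''$ is $k$ without its first $q$ letters. A pair $(h,k)$ determines $g=h'k''$. So summing over $g$ counts each pair at most once, and $\|f_{p,q}\|_2\le\|\varphi_{p+q}\|_2\|\psi\|_2$. Only the pairs with $p+q\le R(\varphi)$ matter, and the sum over them costs a polynomial factor in $R(\varphi)$.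

Two things were used: there are few pairs $(p,q)$, and \emph{given $h$, $k$ and $(p,q)$, the element $g$ is determined}. Geometrically, the center $z$ is known from $h$ (it is $\sigma_h(p)$, where $\sigma_h$ is the geodesic from $o$ to $ho$), and its image under $g^{-1}$ is known from $k$ (it is $k^{-1}\sigma_k(q)$). So $g$ is known up to elements fixing $z$, of which there is only one.

\subsection{A cusp: the logarithm}\label{sec:cusp}

Now let $\Gamma=\mathbf Z$ act on the half-plane $\mathbf H^2(\mathbf R)=\{(x,t):t>0\}$ by $(x,t)\mapsto(x+m,t)$, with $o=(0,1)$ and $S=\{\pm1\}$. Here $\delta>0$, so ``fixing $z$'' must be replaced by ``moving $z$ at most $D$'', with $D$ a constant depending on $\delta$. Two points at height $t$ and Euclidean distance $r$ have hyperbolic distance $2\operatorname{arcsinh}(r/2t)$. Hence translation by $m$ moves a point at height $t$ by at most $D$ exactly when $|m|\le 2t\sinh(D/2)$, and the number of such $m$ is at most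
\begin{equation}\label{eq:cuspcount}
1+4t\sinh(D/2).
\end{equation}
This is the harm done by the cusp: it is unbounded in $t$. But how large can $t$ be? The center lies within a bounded distance of $\sigma_h$, for some $h$ in the support of $\varphi$; enlarging $D$, we may replace it by a point of $\sigma_h$. If $|h|_S=n\ge1$, then $\sigma_h$ is an arc of a semicircle of Euclidean radius $\rho=\sqrt{1+n^2/4}$ (Figure~\ref{fig:cusp}), so $t\le\rho\le1+n/2$. Thus \eqref{eq:cuspcount} grows only linearly in $n$, and Cauchy--Schwarz as above costs a factor of order at most $(1+n)^{1/2}$. In terms of $|h|\approx 2\log n$ the same factor would be exponential, as the failure for the displacement length predicts.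

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-0.8,0)--(6.8,0) node[right]{$x$};
\draw[->] (-0.6,-0.1)--(-0.6,3.6) node[above]{$t$};
\draw[thick] (0,1)--(6,1);
\foreach \i in {0,1,2,3,4,5,6} \fill (\i,1) circle (1.6pt);
\draw[thick] (0,1) arc[start angle=161.565,end angle=18.435,radius=3.1623];
\draw[dashed] (3,1)--(3,3.1623);
\fill (3,3.1623) circle (1.6pt);
\node[above] at (3,3.2) {height $\rho$};
\node[right] at (3.05,2.05) {$\log\rho$};
\node[below] at (0,0.95) {$o$};
\node[below] at (6,0.95) {$ho$};
\node[below] at (4.5,0.95) {$c$};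
\node at (0.45,2.65) {$\sigma_h$};
\end{tikzpicture}
\caption{The cusp of $\mathbf Z$ acting by unit translations on the half-plane. The horizontal path $c$ of length $n$ (here $n=6$) runs through orbit points from $o$ to $ho$. The geodesic $\sigma_h$ rises to height $\rho=\sqrt{1+n^2/4}$, but its highest point is only $\log\rho$ away from $c$.}
\label{fig:cusp}
\end{figure}

The same computation in invariant terms is what generalizes. The highest point of $\sigma_h$ has distance $\log\rho\le\log(1+n/2)$ from the horizontal path $c$, a path of length $n$ that stays near the orbit. If the curvature is at most a negative constant, \emph{any} path of length $\ell$ between two points passes within $O(\log(2+\ell))$ of every point of the geodesic joining them (Lemma~\ref{lem:path}). A point at distance $\Delta$ from the orbit is moved at most $D$ by at most $N(D+2\Delta)$ elements (see Step~2 below). If $N(t)\le Ae^{at}$, this is exponential in $\Delta$, hence polynomial in $\ell$. No structure theory of cusps or ends is needed.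

In this example $N(t)\le3e^{t/2}$, so $a=\frac12$, $b=1$, and $a/b=\frac12$ is the exponent just found. It is the true one: for $\varphi=\mathbf 1_{\{-n,\dots,n\}}$, $\lambda(\varphi)$ corresponds to multiplication by the Dirichlet kernel, and $\|\lambda(\varphi)\|/\|\varphi\|_2=(2n+1)/(2n+1)^{1/2}=(2n+1)^{1/2}$.

\section{Convolution and centers}\label{sec:centers}

In this section $X$ is a geodesic $\delta$-hyperbolic space and $\Gamma$ acts on it by isometries with $N(t)\le Ae^{at}$ for all $t\ge0$. For each $g\in\Gamma$ fix a geodesic $\sigma_g:[0,|g|]\to X$ from $o$ to $go$, and put $\sigma_g(t)=go$ for $t\ge|g|$. The extended map is $1$-Lipschitz and has the same image; the extension spares us case distinctions when an integer time exceeds $|g|$. We also write $\sigma_g$ for the image. For finitely supported $\varphi\ne0$ let $R(\varphi)$ be as in \eqref{eq:main} and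
\[
\Delta(\varphi)=\max_{h\in\operatorname{supp}\varphi}\ \max_{x\in\sigma_h}\ d(x,\Gamma o).
\]
Thus $\Delta(\varphi)$ measures how far the geodesics of the support stray from the orbit.

\begin{proposition}\label{prop:main}
There is a constant $C_0=C_0(\delta,a,A)$ such that, for all finitely supported $\varphi\ne0$,
\[
\|\lambda(\varphi)\|\le C_0\,(1+R(\varphi))^{3/2}\,e^{a\Delta(\varphi)}\,\|\varphi\|_2 .
\]
\end{proposition}

If $X=\bigcup_{\gamma\in\Gamma}\gamma B$ for a bounded set $B$, then $\Delta(\varphi)$ is bounded independently of $\varphi$ and the estimate is polynomial in the displacement. In general the factor $e^{a\Delta(\varphi)}$ is the price of the cusps, and the later sections estimate $\Delta(\varphi)$.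

The proof follows Section~\ref{sec:tree}. Step~1 sorts the terms of $\varphi*\psi$ by the rounded position $(p,q)$ of a coarse center. Step~2 bounds the number of $g$ compatible with given $h$, $k$ and $(p,q)$; this is where $e^{a\Delta(\varphi)}$ appears. Step~3 sums over $(p,q)$.

\begin{proof}
Since $|\varphi*\psi|\le|\varphi|*|\psi|$, it suffices to bound $\|\varphi*\psi\|_2$ for $\varphi\ge0$ and $0\le\psi\in\ell^2(\Gamma)$. Put $E=2\delta+2$.

\smallskip
\noindent\emph{Step 1: coarse centers.} Let $g,h\in\Gamma$ and $k=h^{-1}g$. The paths $\sigma_g$, $\sigma_h$ and $h\sigma_k$ are the sides of a geodesic triangle with vertices $o,ho,go$. Consider the sets of those $t\in[0,|g|]$ for which $\sigma_g(t)$ is within $\delta$ of $\sigma_h$, respectively of $h\sigma_k$. They are closed, they cover $[0,|g|]$ by hyperbolicity, and they contain $0$, respectively $|g|$. As $[0,|g|]$ is connected, they meet. So there are $t\in[0,|g|]$ and $z=\sigma_g(t)$, and points $z'=\sigma_h(t')$ and $z''=h\sigma_k(t'')$, where $t'=d(o,z')$ and $t''=d(ho,z'')$, such that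
\[
d(z,z')\le\delta,\qquad d(z,z'')\le\delta .
\]
We record the position of $z$ by the integers $p=\lfloor t\rfloor$ and $q=\lfloor d(z,ho)\rfloor$. Three facts follow.
\begin{itemize}
\item Since $t=d(o,z)$, we have $|t'-t|\le\delta$, hence $|t'-p|\le\delta+1$, and
\[
d(\sigma_g(p),\sigma_h(p))\le d(\sigma_g(p),z)+d(z,z')+d(z',\sigma_h(p))\le1+\delta+(\delta+1)=E .
\]
\item Since $|t''-d(z,ho)|\le\delta$, we have $|t''-q|\le\delta+1$, and
\[
d(\sigma_g(p),h\sigma_k(q))\le d(\sigma_g(p),z)+d(z,z'')+d(z'',h\sigma_k(q))\le1+\delta+(\delta+1)=E .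
\]
\item The number $|h|=d(o,z')+d(z',ho)$ differs from $t+d(z,ho)$ by at most $2\delta$, and $p+q\le t+d(z,ho)<p+q+2$. So $\big||h|-(p+q)\big|\le E$.
\end{itemize}
Let $T_{p,q}(g)$ be the set of all $h\in\Gamma$ with
\[
d(\sigma_g(p),\sigma_h(p))\le E,\qquad d(\sigma_g(p),h\sigma_{h^{-1}g}(q))\le E,\qquad \big||h|-(p+q)\big|\le E .
\]
For each $g$ these sets, over integers $p,q\ge0$, cover $\Gamma$ (possibly with overlaps). Hence
\[
\varphi*\psi\le\sum_{p,q\ge0}f_{p,q},\qquad f_{p,q}(g)=\sum_{h\in T_{p,q}(g)}\varphi(h)\psi(h^{-1}g).
\]

\smallskip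
\noindent\emph{Step 2: fixed $(p,q)$.} For an integer $r\ge0$ let $\varphi_r(h)=\varphi(h)$ if $\big||h|-r\big|\le E$ and $\varphi_r(h)=0$ otherwise. If $h\in T_{p,q}(g)$ and $k=h^{-1}g$, then $\varphi(h)=\varphi_{p+q}(h)$, and $h=gk^{-1}$ turns the second condition into $d(\sigma_g(p),gk^{-1}\sigma_k(q))\le E$. For fixed $g$ the map $h\mapsto k$ is injective, so Cauchy--Schwarz gives
\[
f_{p,q}(g)^2\le\Big(\sum_{h:\,d(\sigma_g(p),\sigma_h(p))\le E}\varphi_{p+q}(h)^2\Big)\Big(\sum_{k:\,d(\sigma_g(p),gk^{-1}\sigma_k(q))\le E}\psi(k)^2\Big).
\]
Expand the product and sum over $g$. A pair $(h,k)$ is counted once for each $g$ satisfying both conditions. For such $g$ the points $x=\sigma_h(p)$ and $y=k^{-1}\sigma_k(q)$, which depend only on $h$, $k$ and the fixed pair $(p,q)$, satisfy $d(x,gy)\le2E$. Hence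
\[
\|f_{p,q}\|_2^2\le\sum_{h,k}\varphi_{p+q}(h)^2\,\psi(k)^2\,m(h,k),\qquad m(h,k)=\#\{g\in\Gamma:d(x,gy)\le2E\}.
\]
It remains to bound $m(h,k)$ for $h\in\operatorname{supp}\varphi$. We may suppose that some $g_0$ is counted. Every counted $g$ satisfies
\[
d(x,gg_0^{-1}x)\le d(x,gy)+d(gy,gg_0^{-1}x)=d(x,gy)+d(g_0y,x)\le4E ,
\]
so $m(h,k)\le\#\{\gamma:d(x,\gamma x)\le4E\}$. As $x\in\sigma_h$, there is $\gamma_1\in\Gamma$ with $d(x,\gamma_1o)\le\Delta(\varphi)$; the distance to the orbit is attained because all $N(t)$ are finite. If $d(x,\gamma x)\le4E$, then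
\[
|\gamma_1^{-1}\gamma\gamma_1|=d(\gamma_1o,\gamma\gamma_1o)\le4E+2\Delta(\varphi).
\]
Hence $m(h,k)\le N(4E+2\Delta(\varphi))\le Ae^{4aE}e^{2a\Delta(\varphi)}$, and
\[
\|f_{p,q}\|_2\le\sqrt A\,e^{2aE}\,e^{a\Delta(\varphi)}\,\|\varphi_{p+q}\|_2\,\|\psi\|_2 .
\]

\smallskip
\noindent\emph{Step 3: summation.} An integer $r\ge0$ is $p+q$ for exactly $r+1$ pairs $(p,q)$, and $\varphi_r=0$ if $r>R(\varphi)+E$. Each $h$ lies in the support of at most $2E+1$ of the $\varphi_r$, so $\sum_r\|\varphi_r\|_2^2\le(2E+1)\|\varphi\|_2^2$. With $n=\lfloor R(\varphi)+E\rfloor$,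
\[
\sum_{p,q}\|\varphi_{p+q}\|_2=\sum_{r=0}^n(r+1)\|\varphi_r\|_2\le\Big(\sum_{r=0}^n(r+1)^2\Big)^{1/2}(2E+1)^{1/2}\|\varphi\|_2\le(n+1)^{3/2}(2E+1)^{1/2}\|\varphi\|_2 .
\]
Since $n+1\le(E+1)(R(\varphi)+1)$, Step~2 yields the proposition with $C_0=\sqrt A\,e^{2aE}(E+1)^{3/2}(2E+1)^{1/2}$.
\end{proof}

A polynomial norm bound on balls gives the containment, by a dyadic decomposition.

\begin{lemma}\label{lem:dyadic}
Let $L$ be a length-function on a group $\Gamma$ whose balls $\{L\le W\}$ are finite. Suppose that, for some $C$ and $D\ge0$, $\|\lambda(\varphi)\|\le C(1+W)^D\|\varphi\|_2$ for all $W\ge1$ and all $\varphi$ supported in $\{L\le W\}$. Then $H^s_L(\Gamma)\subset C_r^*(\Gamma)$ for all $s>D$.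
\end{lemma}

\begin{proof}
Let $\varphi\in H^s_L(\Gamma)$, and for $j\ge0$ let $\varphi_j$ be its restriction to $\{2^j\le1+L<2^{j+1}\}$. This set is finite and contained in $\{L\le2^{j+1}\}$. Since $1+2^{j+1}\le3\cdot2^j$ and $\|\varphi_j\|_2\le2^{-js}\|\varphi\|_{2,s,L}$,
\[
\|\lambda(\varphi_j)\|\le C\,3^D\,2^{jD}\,2^{-js}\,\|\varphi\|_{2,s,L}.
\]
As $s>D$, the series $x=\sum_j\lambda(\varphi_j)$ converges in norm, $x\in C_r^*(\Gamma)$, and $x\mathbf 1_e=\sum_j\varphi_j=\varphi$.
\end{proof}

\section{Pinched manifolds}\label{sec:manifold}

Let $X$ be a pinched manifold, $\nu=\dim X$ and $b=\sqrt{-K_2}$, and let $\Gamma$ be a discontinuous group of isometries of $X$. To use Proposition~\ref{prop:main} we need hyperbolicity, a bound on orbit growth, and a bound on $\Delta(\varphi)$. The first and third come from $K\le K_2$, the second from $K\ge K_1$.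

\paragraph{Hyperbolicity.} A complete simply connected Riemannian manifold with $K\le-b^2$ is CAT$(-b^2)$: its geodesic triangles are no thicker than the triangles with the same side lengths in the plane of curvature $-b^2$. It is therefore $\delta$-hyperbolic with $\delta=\delta(b)$; see \cite[Theorems II.1A.6 and II.4.1, Proposition III.H.1.2]{BH}. Geodesics between given endpoints are unique, and $\exp_x:T_xX\to X$ is a diffeomorphism for every $x$.

\paragraph{Orbit growth.} Write $B(x,r)$ for open balls. Fix $\rho>0$. By proper discontinuity, $m=\#\{\gamma:|\gamma|<2\rho\}$ is finite, since closed balls in $X$ are compact. If a point lies in $B(\gamma_io,\rho)$ for distinct $\gamma_1,\dots,\gamma_k$, then $|\gamma_1^{-1}\gamma_i|<2\rho$ for all $i$, so $k\le m$. The balls $B(\gamma o,\rho)$ with $|\gamma|\le t$, indexed by $\gamma$, lie in $B(o,t+\rho)$ and cover no point more than $m$ times. Hence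
\[
N(t)\operatorname{vol}B(o,\rho)\le m\operatorname{vol}B(o,t+\rho).
\]
By Bishop's volume comparison, which uses $K\ge K_1$,
\[
\operatorname{vol}B(o,t)\le\operatorname{vol}(S^{\nu-1})\int_0^t\Big(\frac{\sinh(\sqrt{-K_1}\,\tau)}{\sqrt{-K_1}}\Big)^{\nu-1}d\tau\le\mathrm{const}\cdot e^{(\nu-1)\sqrt{-K_1}\,t}.
\]
So $N(t)\le Ae^{at}$ with $a=(\nu-1)\sqrt{-K_1}$, as claimed in Theorem~\ref{thm:main}.

\paragraph{Geodesics stay logarithmically close to paths.} A path that avoids the ball of radius $r$ about a point $x$ of the geodesic must go around it, and in negative curvature the boundary of the ball is exponentially large in $r$.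

\begin{lemma}\label{lem:path}
Let $c$ be a piecewise geodesic path of length $\ell$ in $X$ from $p$ to $q$, and let $x$ lie on the geodesic $[p,q]$. Then
\[
d(x,c)\le\frac1b\log\Big(1+\frac{2b\ell}\pi\Big).
\]
\end{lemma}

\begin{proof}
Let $r=d(x,c)$. We may assume $r>0$; then $x\ne p,q$. Write $c(t)=\exp_x(\rho(t)\vartheta(t))$ with $\rho(t)=d(x,c(t))\ge r$ and $\vartheta(t)$ in the unit sphere of $T_xX$; both are piecewise smooth. Fix $t$ with $c$ smooth at $t$. The vector field $J(\tau)=\frac{\partial}{\partial t}\exp_x(\tau\vartheta(t))$ is a Jacobi field along the radial unit-speed geodesic in direction $\vartheta(t)$. It is orthogonal to this geodesic, $J(0)=0$ and $J'(0)=\vartheta'(t)$. Since $K\le-b^2$, Rauch's comparison theorem gives $|J(\tau)|\ge|\vartheta'(t)|\sinh(b\tau)/b$. As $c'(t)$ is the orthogonal sum of a radial vector and $J(\rho(t))$,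
\[
|c'(t)|\ge\frac{\sinh(b\rho(t))}b\,|\vartheta'(t)|\ge\frac{\sinh(br)}b\,|\vartheta'(t)| .
\]
Because $x$ lies between $p$ and $q$ on a geodesic, the directions of $p$ and $q$ at $x$ are antipodal, so the spherical path $\vartheta$ has length at least $\pi$. Integrating, $\ell\ge\pi\sinh(br)/b$. Finally $e^y=\sinh y+\cosh y\le1+2\sinh y$ for $y\ge0$, because $\cosh y-\sinh y=e^{-y}\le1$. Thus $e^{br}\le1+2b\ell/\pi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, except optimality]
We may assume $S\ne\emptyset$, since otherwise $\Gamma$ is trivial and there is nothing to prove. Let $M=\max_{s\in S\cup S^{-1}}|s|$ and let $h=s_1\cdots s_k$ with $s_i\in S\cup S^{-1}$ and $1\le k\le n$. Put $p_i=s_1\cdots s_io$, and let $c$ be the concatenation of the geodesics $[p_{i-1},p_i]$, $1\le i\le k$, which leads from $o$ to $ho$. Each piece has length $|s_i|\le M$ and endpoints in $\Gamma o$. So $c$ has length at most $Mn$, and every point of $c$ is within $M/2$ of $\Gamma o$. By Lemma~\ref{lem:path} and $2/\pi<1$, every $x\in\sigma_h=[o,ho]$ satisfies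
\[
d(x,\Gamma o)\le\frac1b\log(1+bMn)+\frac M2 ,
\]
and for $h=e$ this is trivial. If $\varphi\ne0$ is supported in $\{|g|_S\le n\}$, it follows that
\[
e^{a\Delta(\varphi)}\le e^{aM/2}(1+bMn)^{a/b},
\]
and Proposition~\ref{prop:main} gives \eqref{eq:main}. Since $R(\varphi)\le Mn$, the bound $\|\lambda(\varphi)\|\le C'(1+n)^{a/b+3/2}\|\varphi\|_2$ follows. Word balls are finite, so Lemma~\ref{lem:dyadic}, applied to $L=|\cdot|_S$ (with $n=\lfloor W\rfloor$), gives $H^s(\Gamma)\subset C_r^*(\Gamma)$ for $s>\frac ab+\frac32$. Hence $H^\infty(\Gamma)\subset C_r^*(\Gamma)$.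
\end{proof}

Finite generation entered through $M<\infty$: it keeps the path $c$ near the orbit and bounds its length linearly in $n$. For infinitely many generators of unbounded displacement both fail, and a long generator must be charged for its length. This is the idea behind $L_\kappa$.

\section{Hyperbolic spaces with exponential orbit growth}\label{sec:hyp}

Lemma~\ref{lem:path} has a coarse substitute in which the path is a chain of geodesic segments and its length is replaced by the number of segments.

\begin{lemma}\label{lem:chain}
Let $e_1,\dots,e_k$, $k\ge1$, be geodesic segments in a geodesic $\delta$-hyperbolic space, each starting where the preceding one ends. Let $\alpha$ be a geodesic from the beginning of $e_1$ to the end of $e_k$; if $k=1$, let $\alpha=e_1$. Then every point of $\alpha$ is within $\delta\lceil\log_2k\rceil$ of $e_1\cup\dots\cup e_k$.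
\end{lemma}

\begin{proof}
We use induction on $k$; for $k=1$ there is nothing to prove. If $k\ge2$, split the chain into two nonempty subchains of at most $\lceil k/2\rceil$ segments each. Join the endpoints of each subchain by a geodesic, namely by the segment itself if there is only one. These two geodesics and $\alpha$ form a triangle, so every point of $\alpha$ is within $\delta$ of a point on one of the two. By induction that point is within $\delta\lceil\log_2\lceil k/2\rceil\rceil$ of the segments, and $\lceil\log_2\lceil k/2\rceil\rceil=\lceil\log_2k\rceil-1$ for $k\ge2$.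
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}(a)]
$L_\kappa$ is finite, because $g$ is a product of one factor; $L_\kappa(e)=0$ by the empty product. Symmetry follows from $|s^{-1}|=|s|$, and subadditivity from concatenating factorizations. If $\Gamma$ is generated by a finite set $S$, then \eqref{eq:wordlargest} and $L_\kappa(s)\le e^{\kappa|s|}$ give $L_\kappa\le M_\kappa|\cdot|_S$ with $M_\kappa=\max_{s\in S\cup S^{-1}}e^{\kappa|s|}$ (any constant will do if $S=\emptyset$), and $H^\infty(\Gamma)\subset H^\infty_{L_\kappa}(\Gamma)$.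

Let $W\ge1$ and let $h\ne e$ satisfy $L_\kappa(h)\le W$. Let $\varepsilon>0$, and choose $h=s_1\cdots s_k$, $k\ge1$, with $\sum_ie^{\kappa|s_i|}\le W+\varepsilon$. This single inequality controls three quantities.
\begin{itemize}
\item Since $e^y\ge ey$, we have $|h|\le\sum_i|s_i|\le(W+\varepsilon)/(e\kappa)$. Letting $\varepsilon\to0$,
\begin{equation}\label{eq:disp}
|h|\le W/(e\kappa).
\end{equation}
In particular the balls of $L_\kappa$ are finite.
\item Each summand is at least $1$, so $k\le W+\varepsilon$.
\item Each summand is at most $W+\varepsilon$, so $|s_i|\le\kappa^{-1}\log(W+\varepsilon)$.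
\end{itemize}
The segments $e_i=s_1\cdots s_{i-1}\sigma_{s_i}$, $1\le i\le k$, form a chain from $o$ to $ho$ with all endpoints in $\Gamma o$, and if $k=1$ then $e_1=\sigma_h$. Points of $e_i$ are within $|s_i|/2$ of $\Gamma o$. So Lemma~\ref{lem:chain}, with $\alpha=\sigma_h$, gives for every $x\in\sigma_h$
\[
d(x,\Gamma o)\le\delta\big(\log_2(W+\varepsilon)+1\big)+\frac1{2\kappa}\log(W+\varepsilon).
\]
Letting $\varepsilon\to0$,
\[
d(x,\Gamma o)\le\tau\log W+\delta,\qquad\tau=\frac\delta{\log2}+\frac1{2\kappa},
\]
and this holds trivially for $h=e$. If $\varphi\ne0$ is supported in $\{L_\kappa\le W\}$, then $e^{a\Delta(\varphi)}\le e^{a\delta}W^{a\tau}$, and $R(\varphi)\le W/(e\kappa)$ by \eqref{eq:disp}. Proposition~\ref{prop:main} gives $\|\lambda(\varphi)\|\le C(1+W)^{a\tau+3/2}\|\varphi\|_2$ with $C$ independent of $W$ and $\varphi$, and Lemma~\ref{lem:dyadic} concludes.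
\end{proof}

\begin{remark}
For a finitely generated discontinuous group of isometries of a pinched manifold this gives a second proof of $H^\infty(\Gamma)\subset C_r^*(\Gamma)$, without Lemma~\ref{lem:path}. What Lemma~\ref{lem:path} adds is the factor $1/b$ in front of the logarithm, and hence the exponent $a/b$, which we now show to be optimal.
\end{remark}

\section{Amenable groups: what cannot be improved}\label{sec:amenable}

All our examples rest on the fact that in an amenable group there is no cancellation to exploit: a nonnegative function in $C_r^*(G)$ must be summable. Recall that a countable group $G$ is amenable if and only if it has a F\o lner sequence, that is, finite nonempty sets $F_i\subset G$ with $|gF_i\cap F_i|/|F_i|\to1$ for every $g\in G$. Solvable groups are amenable.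

\begin{lemma}\label{lem:amenable}
Let $G$ be a countable amenable group, $x\in C_r^*(G)$ and $\varphi=x\mathbf 1_e\ge0$. Then $\sum_g\varphi(g)\le\|x\|$, so $\varphi\in\ell^1(G)$. In particular, $\|\lambda(\varphi)\|=\sum_g\varphi(g)$ for every finitely supported $\varphi\ge0$.
\end{lemma}

\begin{proof}
Let $(F_i)$ be a F\o lner sequence and $\xi_i=|F_i|^{-1/2}\mathbf 1_{F_i}$, a unit vector. Since $x$ commutes with right translations, $x\xi=\varphi*\xi$ for finitely supported $\xi$. Hence
\[
\|x\|\ge\langle x\xi_i,\xi_i\rangle=\sum_g\varphi(g)\langle\mathbf 1_g*\xi_i,\xi_i\rangle=\sum_g\varphi(g)\frac{|gF_i\cap F_i|}{|F_i|}.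
\]
All terms are nonnegative and the fractions tend to $1$, so Fatou's lemma gives the first claim. Applied to $x=\lambda(\varphi)$ it gives $\sum_g\varphi(g)\le\|\lambda(\varphi)\|$; the reverse inequality holds because each $\lambda(\mathbf 1_g)$ is unitary.
\end{proof}

\begin{proof}[Optimality of $a/b$ in Theorem~\ref{thm:main}]
Let $k\ge1$ and let $\Gamma=\mathbf Z^k$ act on the upper half-space $\mathbf H^{k+1}(\mathbf R)$ by $(x,t)\mapsto(x+v,t)$. Take $K_2=-1$ and any $K_1<-1$, so $b=1$; let $o=(0,1)$ and let $S$ be the standard generating set. Then $|v|=2\operatorname{arcsinh}(\|v\|/2)$. If $|v|\le t$, then $\|v\|\le2\sinh(t/2)\le e^{t/2}$, so $N(t)\le(2e^{t/2}+1)^k\le3^ke^{kt/2}$, and $a=k/2$ is admissible.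

The word ball $B_n$ contains all $v$ with coordinates at most $n/k$ in absolute value and is contained in $\{-n,\dots,n\}^k$, so $|B_n|$ is of order $n^k$. By Lemma~\ref{lem:amenable}, $\varphi=\mathbf 1_{B_n}$ satisfies $\|\lambda(\varphi)\|=|B_n|$. Therefore
\[
\frac{\|\lambda(\varphi)\|}{\|\varphi\|_2}=|B_n|^{1/2}\quad\text{is of order }n^{k/2}=n^{a/b}.
\]
On the other hand $\|v\|\le n$ on $B_n$ and $\operatorname{arcsinh}y=\log(y+\sqrt{1+y^2})\le\log(1+2y)$ for $y\ge0$, so $R(\varphi)\le2\log(1+n)$. Thus \eqref{eq:main} is sharp here up to a power of $\log n$, and it fails with any exponent smaller than $a/b$. This completes the proof of Theorem~\ref{thm:main}.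
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}(b)]
A parabolic isometry has no fixed point in $\mathbf H^\nu(\mathbf R)$ and exactly one at infinity. Use the upper half-space model with this point at $\infty$. Then $u(x,t)=(\alpha Qx+w,\alpha t)$ with $\alpha>0$, $Q\in O(\nu-1)$ and $w\in\mathbf R^{\nu-1}$. If $\alpha\ne1$, then $x\mapsto\alpha Qx+w$ or its inverse is a contraction of $\mathbf R^{\nu-1}$; its fixed point would be a second fixed point of $u$ at infinity. So $\alpha=1$, and $u(x,t)=(\bar ux,t)$ with $\bar ux=Qx+w$. The map $\bar u$ has no fixed point, since a fixed point $y$ would give the fixed points $(y,t)$ of $u$.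

We first check that $\Gamma$ is infinite and satisfies the hypotheses of (a), so that (b) is a statement about the weights alone. Let $P$ be the orthogonal projection of $\mathbf R^{\nu-1}$ onto $\ker(Q-I)$. As $Q$ is orthogonal, the range of $Q-I$ is the orthogonal complement of $\ker(Q-I)$, so $PQ=P$. If $Pw=0$, then $w=(I-Q)y$ for some $y$, and $\bar uy=y$, which is impossible. So $Pw\ne0$, and $P(\bar u^mx)=Px+mPw$ for all $m\in\mathbf Z$. Hence $u$ has infinite order and $\Gamma\cong\mathbf Z$. Write $o=(x_0,t_0)$. If $|u^m|\le t$, then $|m|\,\|Pw\|\le\|\bar u^mx_0-x_0\|\le2t_0\sinh(t/2)\le t_0e^{t/2}$, so $N(t)\le1+2t_0e^{t/2}/\|Pw\|$, and the growth hypothesis holds with $a=\frac12$.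

Now let $L$ and $\theta$ be as in (b), and let $c_1=\|\bar ux_0-x_0\|$. As $\bar u$ is a Euclidean isometry, $\|\bar u^mx_0-x_0\|\le c_1|m|$. Using $\operatorname{arcsinh}y\le\log(1+2y)$ for $y\ge0$,
\[
|u^m|=2\operatorname{arcsinh}\frac{\|\bar u^mx_0-x_0\|}{2t_0}\le2\log\Big(1+\frac{c_1|m|}{t_0}\Big)\le2\log(1+|m|)+c,\qquad c=2\log\Big(1+\frac{c_1}{t_0}\Big).
\]
Since $\theta$ is nondecreasing and $\log\theta(t)=o(t)$,
\[
1+L(u^m)\le1+\theta\big(2\log(1+|m|)+c\big)\le(1+|m|)^{o(1)}\qquad(|m|\to\infty).
\]
Hence $\varphi(u^m)=(1+|m|)^{-1}$ satisfies $\sum_m\varphi(u^m)^2(1+L(u^m))^{2s}<\infty$ for every $s\ge0$, that is, $\varphi\in H^\infty_L(\Gamma)$. But $\varphi\ge0$ is not summable and $\Gamma\cong\mathbf Z$ is amenable, so $\varphi\notin C_r^*(\Gamma)$ by Lemma~\ref{lem:amenable}.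
\end{proof}

The displacement $L(g)=|g|$ is covered by $\theta(t)=1+t$.

\begin{proof}[Proof of Theorem~\ref{thm:hyp}(c)]
We need an amenable group of exponential growth acting properly on a hyperbolic graph. Let $G=\mathbf Z^2\rtimes\mathbf Z$, where the generator $\tau$ of $\mathbf Z$ acts by $\tau v\tau^{-1}=Tv$ with $T=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. It is finitely generated and solvable, hence amenable. Let $S$ consist of $\tau$ and the standard basis $v_1,v_2$ of $\mathbf Z^2$, and let $B_n$ and $S_n$ be the word balls and spheres.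

\smallskip
\noindent\emph{Growth.} The elements
\[
v_1^{\varepsilon_0}\tau\,v_1^{\varepsilon_1}\tau\cdots v_1^{\varepsilon_{n-1}}\tau=\Big(\sum_{i=0}^{n-1}\varepsilon_iT^iv_1\Big)\tau^n,\qquad\varepsilon_i\in\{0,1\},
\]
lie in $B_{2n}$, and they are distinct. To see this, let $\eta=(1+\sqrt5)/2$, so $\eta^2=\eta+1$, and put $f(x_1,x_2)=\eta x_1+x_2$. Then $f(Tx)=(2\eta+1)x_1+(\eta+1)x_2=\mu f(x)$ with $\mu=\eta^2=(3+\sqrt5)/2>2$, since $\eta^3=2\eta+1$. If two choices $\varepsilon\ne\varepsilon'$ gave the same element, then applying $f$ would give $\eta\sum_i(\varepsilon_i-\varepsilon_i')\mu^i=0$. But if $j$ is the largest index with $\varepsilon_j\ne\varepsilon'_j$, then $\sum_{i<j}\mu^i=(\mu^j-1)/(\mu-1)<\mu^j$, a contradiction. So $|B_{2n}|\ge2^n$.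

Since $|S_{m+n}|\le|S_m||S_n|$, Fekete's lemma gives $\lim|S_n|^{1/n}=\inf_{n\ge1}|S_n|^{1/n}=:\omega$. If $\omega\le1$, then for every $\epsilon>0$ the numbers $|S_n|$, and hence also $|B_n|$, would be $O((1+\epsilon)^n)$, contrary to $|B_{2n}|\ge2^n$. So $\omega>1$ and $|S_n|\ge\omega^n$.

\smallskip
\noindent\emph{The action.} The combinatorial horoball over the Cayley graph of $G$ is the graph with vertex set $G\times\{0,1,2,\dots\}$, with vertical edges joining $(g,j)$ to $(g,j+1)$, and horizontal edges joining $(g,j)$ to $(g',j)$ whenever $0<|g^{-1}g'|_S\le2^j$. It is Gromov hyperbolic \cite[Theorem 3.8]{GM}. It is locally finite, and $G$ acts on it by left multiplication on the first coordinate, by automorphisms and freely on the vertices, hence properly.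

\smallskip
\noindent\emph{Failure of containment.} Let $\varphi=|S_n|^{-1}$ on $S_n$, for $n\ge0$. For every $s\ge0$,
\[
\sum_{g\in G}\varphi(g)^2(1+|g|_S)^{2s}=\sum_{n\ge0}|S_n|^{-1}(1+n)^{2s}\le\sum_{n\ge0}\omega^{-n}(1+n)^{2s}<\infty ,
\]
so $\varphi\in H^\infty(G)$. But $\varphi\ge0$ and $\sum_g\varphi(g)=\sum_{n\ge0}1=\infty$, so $\varphi\notin C_r^*(G)$ by Lemma~\ref{lem:amenable}. (Apart from the bound on $|B_{2n}|$, the growth and failure steps used only that $G$ is finitely generated and amenable; so containment fails for every such group of exponential growth.)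
\end{proof}

One sees directly that the growth hypothesis fails in (c). With $o=(e,0)$, every $g\in B_{2^j}$ satisfies $|g|\le2j+1$: go up $j$ steps, along at most one horizontal edge, and down. So $N(2j+1)\ge|B_{2^j}|\ge2^{2^{j-1}}$ for $j\ge1$, which is doubly exponential. By Lemma~\ref{lem:chain} the geodesics still stray only logarithmically from the orbit. What breaks down is the count in Step~2 of Proposition~\ref{prop:main}: the point $(e,j)$, at distance $j$ from the orbit, is moved at most $1$ by all of $B_{2^j}$, and this number of elements is not bounded by an exponential in $j$.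

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{GM}
Groves and Manning, \emph{Dehn filling in relatively hyperbolic groups}, Israel J. Math. 168 (2008).

\bibitem{RD}
\emph{Rapidly Decreasing Functions In Reduced $C^*$-Algebras Of Groups},\\
\texttt{https://typeset.io/pdf/rapidly-decreasing-functions-in-}\\
\texttt{reduced-algebras-of-groups-1r03zq7gzi.pdf}

\end{thebibliography}

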